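# Fibre products and conjugacy of subgroups: a pair $H\le G$ with $\approx_H\not\le_B\approx_G$

## Spaces of subgroups and Borel reductions

Here $\mathbb N=\{0,1,2,\dots\}$, and "null", "conull" and "a.e." refer to whichever probability measure is under discussion.

**Definition (space of subgroups).** For a countable group $G$, $\operatorname{Sg}(G)$ is the set of all subgroups of $G$, viewed as a subset of $2^G$. It is closed, because each of the conditions "$1\in K$" and "$g,h\in K\Rightarrow gh^{-1}\in K$" involves finitely many coordinates. So it is a standard Borel space, and a map $f$ into $\operatorname{Sg}(G)$ is Borel iff $\{x: g\in f(x)\}$ is Borel for each $g\in G$.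

*Example.* $\operatorname{Sg}(\mathbb Z)=\{m\mathbb Z:m\ge0\}$ is countable. For a countably infinite set $I$ and a prime $p$, let $A=\mathbb F_p[I]$ be the group of finitely supported functions $I\to\mathbb F_p$. For $x\subseteq I$ let $A_x\le A$ be the functions supported in $x$. Then $x\mapsto A_x$ is a Borel injection $2^I\to\operatorname{Sg}(A)$, so $\operatorname{Sg}(A)$ is uncountable.

**Definition (countable Borel equivalence relation).** An equivalence relation $E$ on a standard Borel space $X$ is countable Borel if it is a Borel subset of $X\times X$ and every class is countable.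

*Example.* If a countable group $\Lambda$ acts on $X$ in a Borel way, its orbit relation is a countable union of graphs of Borel maps, hence countable Borel. The relation $E_0$ on $2^{\mathbb N}$, where $x\mathrel{E_0}y$ iff $x$ and $y$ differ in finitely many places, is the orbit relation of $\bigoplus_{\mathbb N}\mathbb Z/2$.

**Definition (conjugacy relation).** For $K,L\in\operatorname{Sg}(G)$, $K\approx_GL$ iff $gKg^{-1}=L$ for some $g\in G$. This is the orbit relation of a Borel action of $G$, so it is countable Borel.

*Example.* If $G$ is abelian, $\approx_G$ is equality. If $G=\mathbb F_2[\mathbb Z]\rtimes\mathbb Z$ is the lamplighter group and $S,S'\subseteq\mathbb Z$, then $A_S\approx_GA_{S'}$ iff $S'=S+m$ for some $m\in\mathbb Z$, because $\mathbb F_2[\mathbb Z]$ is abelian and $\mathbb Z$ acts by shifting.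

**Definition (Borel reduction).** For Borel equivalence relations $E$ on $X$ and $F$ on $Y$, write $E\le_BF$ if there is a Borel $f:X\to Y$ such that $x\mathrel Ey\iff f(x)\mathrel Ff(y)$ for all $x,y\in X$. Such an $f$ is a Borel reduction. Write $E\not\le_BF$ if there is none.

*Example.* For $x\subseteq\mathbb N$ put $S_x=\{-1,-2,\dots\}\cup\{k+1:k\in x\}\subseteq\mathbb Z$. The least integer missing from $S_x$ is $0$, and the least integer missing from $S_x+m$ is $m$. So no two different sets $S_x$ are translates of each other, and $x\mapsto A_{S_x}$ is a Borel reduction of equality on $2^{\mathbb N}$ to $\approx_G$, where $G$ is the lamplighter group.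

**Definition (smooth, hyperfinite, countable universal).** Write $\mathrm{id}(2^{\mathbb N})$ for equality on $2^{\mathbb N}$. A Borel equivalence relation $E$ is smooth if $E\le_B\mathrm{id}(2^{\mathbb N})$. It is hyperfinite if it is an increasing union of countably many Borel equivalence relations with finite classes. A countable Borel equivalence relation $E$ is countable universal if $F\le_BE$ for every countable Borel equivalence relation $F$.

*Example.* $E_0$ is the increasing union of the finite relations "$x_i=y_i$ for all $i\ge k$", so it is hyperfinite. It is not smooth: a Borel map $2^{\mathbb N}\to2^{\mathbb N}$ that is constant on $E_0$-classes is a.e. constant for the coin-tossing measure, by the zero-one law, so if it were a reduction to equality, some $E_0$-class would be conull, but classes are countable. Countable universal relations come from Fact 1(c) below.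

**Definition (malnormal subgroup).** $H\le G$ is malnormal if $gHg^{-1}\cap H=1$ for all $g\in G\setminus H$.

*Example.* $\langle a\rangle$ is malnormal in the free group on $a,b$. If $ga^kg^{-1}=a^m\ne1$, then passing to the abelianization gives $k=m$, so $g$ centralizes $a^k$ and lies in $\langle a\rangle$.

We recall some theorems about these notions. Silver: a Borel equivalence relation $F$ with uncountably many classes satisfies $\mathrm{id}(2^{\mathbb N})\le_BF$. Glimm–Effros dichotomy (Harrington–Kechris–Louveau): a Borel equivalence relation $F$ that is not smooth satisfies $E_0\le_BF$. Dougherty–Jackson–Kechris: a hyperfinite countable Borel equivalence relation $E$ satisfies $E\le_BE_0$. Lusin–Novikov: for a countable Borel equivalence relation there are countably many Borel maps $g_k$ such that $\{g_k(z)\}_k$ is the class of $z$. A smooth countable Borel equivalence relation has a Borel selector, that is, a Borel map choosing one point from each class.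

**Theorem (CFW: Connes–Feldman–Weiss, 1981).** If a countable amenable group acts in a Borel way on a standard Borel space with a quasi-invariant probability measure, then on an invariant conull Borel set the orbit relation is an increasing union of finite Borel equivalence relations.

**Fact 1.** Let $G,H$ be countable groups.

1. (a) If $\pi:G\to H$ is a surjective homomorphism, then $\approx_H\le_B\approx_G$.
2. (b) If $H$ is a malnormal subgroup of $G$, then $\approx_H\le_B\approx_G$.
3. (c) If $G$ has a nonabelian free subgroup, then $\approx_G$ is countable universal.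

For (a), $L\mapsto\pi^{-1}(L)$ is a reduction, since $g\pi^{-1}(L)g^{-1}=\pi^{-1}(\pi(g)L\pi(g)^{-1})$ and $\pi$ is onto. For (b), the inclusion is a reduction: if $L,L'\le H$ are nontrivial and $gLg^{-1}=L'$, then $gHg^{-1}\cap H\ne1$, so $g\in H$. The trivial group is conjugate only to itself. We take (c) as known.

## Overgroups with no reduction: the question and two theorems

The question comes from the paper "Universal Borel Actions Of Countable Groups" (https://sites.math.rutgers.edu/~sthomas/universal.pdf): *does there exist a pair of countable groups $H\le G$ such that $\approx_H\not\le_B\approx_G$?*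

Without further conditions a count can decide it. Let $G=\mathbb F_8\rtimes\mathbb F_8^\times$ and $H=\mathbb F_8$. As $H$ is abelian, $\approx_H$ has $1+7+7+1=16$ classes. Let $K\le G$. If $7\nmid|K|$, then $K$ is a $2$-group, so it lies in the normal Sylow subgroup $H$. The seven subgroups of order $2$ form one $G$-class, and so do the seven of order $4$, which are the kernels of $x\mapsto\operatorname{tr}(ax)$. If $7$ divides $|K|$, then $K\cap H$ is invariant under multiplication by a generator of $\mathbb F_8^\times$, which is transitive on $\mathbb F_8\setminus\{0\}$, so $K$ is either a Sylow $7$-subgroup (one class) or $G$. So $\approx_G$ has $6$ classes, and $\approx_H\not\le_B\approx_G$ by counting. To exclude this, the question requires $H\le G$ to be infinite and $\approx_H$ to have uncountably many classes. The answer is yes.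

**Theorem A.** For every $n\in\{2,3,4,\dots\}\cup\{\aleph_0\}$ there are infinite countable groups $H\le G$ with $[G:H]=n$ ($H$ normal in $G$ if $n<\aleph_0$) such that $\approx_H$ has uncountably many classes and $\approx_H\not\le_B\approx_G$. More precisely, there are a standard probability space $(Z,\zeta)$, a countable Borel equivalence relation $E$ on $Z$ and an injective Borel reduction of $E$ to $\approx_H$, such that for no Borel $\zeta$-conull $Z'\subseteq Z$ is $E|Z'$ Borel reducible to $\approx_G$.

**Theorem B.** If $H\le G$ are countable groups, $\approx_H$ has uncountably many classes and $\approx_H$ is hyperfinite, then $\approx_H\le_B\approx_G$.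

## Abelian subgroups, direct factors and hyperfinite conjugacy relations

We first look for easy examples and see why they fail. If $H$ is a direct factor of $G$, Fact 1(a) gives $\approx_H\le_B\approx_G$. If $G$ contains a nonabelian free subgroup, Fact 1(c) does.

Next, let $H=\mathbb F_2[\mathbb Z]$ inside the lamplighter group $G=H\rtimes\mathbb Z$. The inclusion $\operatorname{Sg}(H)\to\operatorname{Sg}(G)$ is not a reduction: $\approx_H$ is equality, but $A_S\approx_GA_{S+1}$ for all $S\subseteq\mathbb Z$. Nevertheless $\approx_H\le_B\approx_G$: compose a Borel injection $\operatorname{Sg}(H)\to2^{\mathbb N}$ with $x\mapsto A_{S_x}$. So the failure of the inclusion proves nothing, and a proof of non-reducibility has to deal with every Borel map. Theorem B covers this example and many others.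

**Proof of Theorem B.** Each $\approx_G$-class is countable, so it meets $\operatorname{Sg}(H)$ in at most countably many $\approx_H$-classes. As there are uncountably many $\approx_H$-classes, $\approx_G$ has uncountably many classes. If $\approx_H$ is smooth, then $\approx_H\le_B\mathrm{id}(2^{\mathbb N})\le_B\approx_G$ by Silver's theorem.

Suppose $\approx_H$ is not smooth. We claim that $\approx_G$ is not smooth. Otherwise $F=\approx_G|\operatorname{Sg}(H)$ is a smooth countable Borel equivalence relation. Take a Borel selector $S$ for $F$ and Borel maps $g_k$ such that $\{g_k(S(z))\}_k$ is the $F$-class of $z$. Send $z$ to $g_k(S(z))$, where $k$ is least with $g_k(S(z))\approx_Hz$. Such a $k$ exists because $z$ is in its own $F$-class. If $z\approx_Hz'$, then $z\mathrel Fz'$, so $S(z)=S(z')$, and the same $k$ is chosen for both. So this is a Borel selector for $\approx_H$, which would make $\approx_H$ smooth, a contradiction. Hence $E_0\le_B\approx_G$ by the Glimm–Effros dichotomy, and $\approx_H\le_BE_0\le_B\approx_G$ by Dougherty–Jackson–Kechris. $\blacksquare$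

So in any pair as in the question, $\approx_H$ is not hyperfinite and $G$ has no nonabelian free subgroup.

## A fibre product, and what its overgroup forgets

We now build candidates. The idea is that $H$ should couple two motions that $G$ performs independently.

For the moment $\Gamma$ is any countably infinite group. Fix $2\le n<\infty$ and a prime $p\nmid n$. Let $C=\langle s\rangle$ be cyclic of order $n$, $\Delta=\Gamma\times C$, and $c:\Delta\to C$ the projection. Let $A=\mathbb F_p[\Delta\times\mathbb N]$, with $\Delta$ acting by left translation on the first coordinate. Let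
$$Q=\bigoplus_{i\in\mathbb N}D_i,\qquad D_i=(\mathbb Z/n)^{\mathbb Z/n}\rtimes\langle u_i\rangle,$$
where $u_i$ has order $n$ and shifts coordinates. Let $W_{i,j}$ be the $j$-th coordinate factor of $(\mathbb Z/n)^{\mathbb Z/n}\le D_i$, so $u_iW_{i,j}u_i^{-1}=W_{i,j+1}$. Let $\sigma:Q\to C$ be the homomorphism with $\sigma(u_i)=s$ that is trivial on all $(\mathbb Z/n)^{\mathbb Z/n}$. Put
$$G=(A\rtimes\Delta)\times Q,\qquad H=\{(a\delta,q)\in G:\ c(\delta)=\sigma(q)\}.\tag{1}$$
As $C$ is abelian, $(a\delta,q)\mapsto c(\delta)^{-1}\sigma(q)$ is a surjective homomorphism $G\to C$ with kernel $H$. So $H\lhd G$ and $[G:H]=n$. The group $Q$ is locally finite, and all its elements have order prime to $p$, because $|D_i|=n^{n+1}$.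

*Example.* For $n=2$ we may take $p=3$. Each $D_i=(\mathbb Z/2)^2\rtimes\mathbb Z/2$ is dihedral of order $8$, and $u_i$ swaps $W_{i,0}$ and $W_{i,1}$. An element $(a\delta,q)$ is in $H$ iff the number of factors in which $q$ swaps is even when $c(\delta)=1$ and odd when $c(\delta)=s$.

**The relation $E$.** Let $X=2^{\Delta\times\mathbb N}$ and $Y=(\mathbb Z/n)^{\mathbb N}$, with uniform product measures $\mu,\nu$. Let $T=\bigoplus_{\mathbb N}\mathbb Z/n$ act on $Y$ by translation, and put $|t|=\sum_it_i\in\mathbb Z/n$ and $T^+=\{t\in T:|t|=0\}$. Let
$$\Pi=\{(\delta,t)\in\Delta\times T:\ c(\delta)=s^{|t|}\}$$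
act on $X\times Y$ by $(\delta,t)(x,y)=(\delta x,y+t)$, and let $E$ be the orbit relation of $\Pi$.

**The reduction $\theta$.** For $y\in Y$ let $W_y=\bigoplus_iW_{i,y_i}$, and put $\theta(x,y)=A_x\times W_y$. This is a subgroup of $H$, since $\sigma(W_y)=1$. For $q\in Q$ there is a unique $t\in T$ with $q_i\in(\mathbb Z/n)^{\mathbb Z/n}u_i^{t_i}$ for all $i$. Since $A$ and $(\mathbb Z/n)^{\mathbb Z/n}$ are abelian,
$$(a\delta,q)\,\theta(x,y)\,(a\delta,q)^{-1}=\theta(\delta x,y+t),\qquad \sigma(q)=s^{|t|}.\tag{2}$$
So $(a\delta,q)\in H$ iff $(\delta,t)\in\Pi$, and every $(\delta,t)\in\Pi$ arises, for instance from $q=(u_i^{t_i})_i$. Since $\theta$ is injective, $\theta(z)\approx_H\theta(z')$ iff $z\mathrel Ez'$. Thus $\theta$ is an injective Borel reduction of $E$ to $\approx_H$. As $X\times Y$ is uncountable and $E$-classes are countable, $\approx_H$ has uncountably many classes.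

We record some facts about these actions.

1. As a $\Gamma$-space, $X=(2^{C\times\mathbb N})^\Gamma$ is a Bernoulli action with nonatomic base. In particular it is ergodic, as $\Gamma$ is infinite.
2. For $1\ne\delta\in\Delta$ the set $\{x:\delta x=x\}$ is null: $\delta x=x$ forces $x$ to agree at $(1,k)$ and $(\delta,k)$ for every $k\in\mathbb N$, and these are infinitely many independent events of probability $\frac12$.
3. $T^+$ acts ergodically on $(Y,\nu)$. Let $e_i\in T$ be the $i$-th unit vector. Then $e_i-e_j\in T^+$ tends to $e_i$ in $Y$ as $j\to\infty$, so the closure of $T^+$ contains $T$, which is dense in $Y$. Hence every nontrivial character of $Y$ is nontrivial on $T^+$. A $T^+$-invariant $f\in L^2(Y)$ has $\chi(t)\hat f(\chi)=\hat f(\chi)$ for $t\in T^+$, so only the trivial character survives and $f$ is constant.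

**What $G$ forgets.** Let $e=e_0=(1,0,0,\dots)$. In $H$, moving $y$ by $e$ must be accompanied by some $\delta$ with $c(\delta)=s$; for example $(x,y)\mathrel E(sx,y+e)$. In $G$ this constraint is gone: conjugation by $(1,u_0)$ gives $\theta(x,y)\approx_G\theta(x,y+e)$. But if $(x,y)\mathrel E(x,y+e)$, then some $\delta$ with $c(\delta)=s^{|e|}=s\ne1$ fixes $x$, which is null by fact 2. So $\theta$, viewed as a map into $\operatorname{Sg}(G)$, is not a reduction of $E$ to $\approx_G$. We want to prove that nothing else is:

**Proposition 8 (proved in the last section, for a suitable $\Gamma$).** If $\Omega\subseteq X\times Y$ is Borel and conull, there is no Borel $f:\Omega\to\operatorname{Sg}(G)$ with $z\mathrel Ez'\iff f(z)\approx_Gf(z')$ for all $z,z'\in\Omega$.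

**Proposition 8 implies Theorem A.** For finite $n$, take $(Z,\zeta)=(X\times Y,\mu\times\nu)$, $E$ and $\theta$; a reduction of $\approx_H$ to $\approx_G$ composed with $\theta$ would contradict the Proposition with $\Omega=X\times Y$. For $n=\aleph_0$, take the groups $G,H$ for any finite $n$, and let $H'=\{(a\delta,q)\in H:a\in\mathbb F_p[\Delta\times2\mathbb N]\}$. This is a subgroup, because $\mathbb F_p[\Delta\times2\mathbb N]$ is $\Delta$-invariant, and it has infinite index in $G$. A bijection $\mathbb N\cong2\mathbb N$ turns $x\subseteq\Delta\times\mathbb N$ into $x'\subseteq\Delta\times2\mathbb N$, compatibly with $\Delta$. By (2), conjugation by $(a\delta,q)\in H'$ sends $A_{x'}\times W_y$ to $A_{(\delta x)'}\times W_{y+t}$, and again exactly the $(\delta,t)\in\Pi$ arise. So $(x,y)\mapsto A_{x'}\times W_y$ is an injective Borel reduction of $E$ to $\approx_{H'}$, and the same Proposition, about the same $E$ and $G$, gives the result for $H'\le G$.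

**The choice of $\Gamma$: two constraints.** The obvious first choice is $\Gamma=\mathbb Z$. It fails, and so does every amenable $\Gamma$. In that case $\Pi$ is amenable, so by (CFW) $E|\Omega$ is hyperfinite for some invariant conull Borel $\Omega$, and $E|\Omega\le_BE_0$ by Dougherty–Jackson–Kechris. On the other hand $\approx_G$ is not smooth. Indeed $A_x\approx_GA_{x'}$ iff $x'\in\Delta x$, so if $\approx_G$ were smooth, there would be a Borel map $F:X\to2^{\mathbb N}$ with $F(x)=F(x')$ iff $x'\in\Delta x$. By ergodicity $F$ would be a.e. constant, so one countable $\Delta$-orbit would be conull, which is absurd. Hence $E|\Omega\le_BE_0\le_B\approx_G$, and Proposition 8 is false for this $\Gamma$. At the other extreme, if $\Gamma$ has a nonabelian free subgroup, then $\approx_G$ is countable universal and again $E\le_B\approx_G$. So $\Gamma$ must be nonamenable without nonabelian free subgroups. We shall take $\Gamma$ simple, with property (T), and with all proper subgroups abelian.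

## Property (T), cocycles and the two theorems we import

**Definition (property (T)).** A countable group $\Gamma$ has property (T) if there are a finite $\Phi\subseteq\Gamma$ and $\varepsilon>0$ (a Kazhdan pair) such that in every unitary representation of $\Gamma$ without nonzero invariant vectors, $\max_{\gamma\in\Phi}\|\gamma\xi-\xi\|\ge\varepsilon\|\xi\|$ for all vectors $\xi$.

*Example.* $\mathbb Z$ does not have (T): $\ell^2(\mathbb Z)$ has no nonzero invariant vector, but for the unit vector $\xi_m=m^{-1/2}1_{[0,m)}$, translation by a fixed $r$ moves $\xi_m$ by at most $(2|r|/m)^{1/2}\to0$. Torsion-free cocompact lattices in $Sp(k,1)$, $k\ge2$, have (T).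

Textbook facts: a group with (T) is finitely generated, quotients of groups with (T) have (T), and an infinite group with (T) is not amenable. Abelian groups and locally finite groups are amenable, and amenability passes to extensions and quotients.

**Definition (cocycle).** Let $\Gamma$ act on $(X,\mu)$ preserving the probability measure $\mu$, and let $\Lambda$ be a countable group. A measurable $w:\Gamma\times X\to\Lambda$ is a cocycle if for all $\gamma,\gamma'\in\Gamma$, $w(\gamma\gamma',x)=w(\gamma,\gamma'x)w(\gamma',x)$ for a.e. $x$. It is cohomologous to a homomorphism $\varphi:\Gamma\to\Lambda$ if there is a measurable $\psi:X\to\Lambda$ with $\psi(\gamma x)w(\gamma,x)\psi(x)^{-1}=\varphi(\gamma)$ for all $\gamma$ and a.e. $x$.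

*Example.* Suppose $\Lambda$ acts on $Z$ with trivial stabilizers on the range of $b:X\to Z$, and $b(\gamma x)\in\Lambda b(x)$ for all $\gamma$. Then $b(\gamma x)=w(\gamma,x)b(x)$ defines a cocycle, the cocycle identity following from the uniqueness of $w(\gamma,x)$. This is how cocycles will appear below.

*Example.* A cocycle need not be cohomologous to a homomorphism. Let $\mathbb Z$ act on $[0,1]^{\mathbb Z}$ by powers of the shift $\tau$, $(\tau x)_i=x_{i+1}$, and let $w(m,x)=|\{0\le i<m:x_i>\frac12\}|\in\mathbb Z$ for $m\ge0$, extended by $w(-m,x)=-w(m,\tau^{-m}x)$. If $\psi(\tau^mx)+w(m,x)-\psi(x)=\kappa m$ with a constant $\kappa$, then $|w(m,x)-\kappa m|\le|\psi(x)|+|\psi(\tau^mx)|$. Choose $M$ with $\mu(|\psi|>M)<\frac14$; then $w(m,\cdot)$ lies in an interval of length $4M$ with probability at least $\frac12$, for every $m$. But $w(m,\cdot)$ is binomial with parameters $m,\frac12$, and the probability that it lies in an interval of fixed length tends to $0$ as $m\to\infty$.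

**Theorem (Popa, Invent. Math. 170 (2007), 243–295).** If $\Gamma$ is an infinite property (T) group and $\Gamma\curvearrowright X=(X_0,\mu_0)^\Gamma$ is a Bernoulli action with nonatomic base, then every measurable cocycle $w:\Gamma\times X\to\Lambda$ into a countable group is cohomologous to a homomorphism.

**Theorem (Osin, Ann. of Math. 172 (2010), "Small cancellations over relatively hyperbolic groups and embedding theorems", Theorem 2.4, special case).** Let $P$ be a torsion-free non-elementary hyperbolic group, $S\le P$ a non-elementary subgroup and $t_1,\dots,t_r\in P$. Then there is an epimorphism $\eta:P\to\bar P$ with $\bar P$ torsion-free non-elementary hyperbolic and $\eta(t_i)\in\eta(S)$ for all $i$.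

Here $P$ is regarded as hyperbolic relative to the trivial subgroup. The theorem is stated for "suitable" $S$, meaning that $S$ contains two non-commensurable elements $f_1,f_2$ of infinite order with $E(f_1)\cap E(f_2)=1$; in a torsion-free hyperbolic group every non-elementary subgroup is suitable. The theorem says that the image of $S$ is again suitable, hence non-elementary. See also Ol'shanskii, IJAC 3 (1993), 365–409. Recall that "elementary" means virtually cyclic, and that a torsion-free virtually cyclic group is cyclic.

## A simple property (T) group whose proper subgroups are abelian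

**Proposition 2.** There is an infinite simple group $\Gamma$ with property (T) all of whose proper subgroups are abelian.

**Step 1: a limit of quotients in which two elements commute or generate.** Let $P_0$ be a torsion-free cocompact lattice in $Sp(k,1)$, $k\ge2$. It is a torsion-free non-elementary hyperbolic group with (T). Enumerate all pairs $(u_i,v_i)_{i\ge1}$ of elements of $P_0$. Given $P_{i-1}$, if the images of $u_i,v_i$ in $P_{i-1}$ generate an elementary, hence cyclic, subgroup, let $P_i=P_{i-1}$. Otherwise apply Osin's theorem with $S$ the subgroup they generate and $t_1,\dots,t_r$ generators of $P_{i-1}$. The result is a torsion-free non-elementary hyperbolic quotient $P_i$ that is generated by the images of $u_i,v_i$. Let $P_\infty=\varinjlim P_i$. Any two elements of $P_\infty$ are the images of some $u_i,v_i$, so they commute or generate $P_\infty$. Hence every proper subgroup of $P_\infty$ is abelian.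

**Step 2: $P_\infty$ is infinite and not amenable.** It has (T), being a quotient of $P_0$. Suppose it is finite. Then $\ker(P_0\to P_\infty)=\bigcup_i\ker(P_0\to P_i)$ has finite index in a finitely generated group, so it is finitely generated. An increasing union of subgroups that is finitely generated equals one of them, so it is $\ker(P_0\to P_i)$ for some $i$, and $P_i\cong P_\infty$ is finite. But $P_i$ is non-elementary. So $P_\infty$ is infinite with (T), hence not amenable.

**Step 3: proper normal subgroups of $P_\infty$ are central.** Let $N\ne P_\infty$ be normal; it is abelian. If some $g$ does not centralize $N$, then $\langle N,g\rangle$ is nonabelian, hence equals $P_\infty$. Then $P_\infty/N$ is cyclic, so $P_\infty$ is solvable and therefore amenable, a contradiction.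

**Step 4: pass to the central quotient.** Put $\Gamma=P_\infty/Z(P_\infty)$. It has (T). If it were finite, $P_\infty$ would be virtually abelian, hence amenable; so it is infinite. The preimage of a proper subgroup of $\Gamma$ is proper in $P_\infty$, hence abelian, so proper subgroups of $\Gamma$ are abelian. The preimage of a proper normal subgroup is proper and normal, hence central, so the subgroup is trivial. Thus $\Gamma$ is simple. $\blacksquare$

From now on $\Gamma$ is this group. It is nonabelian, since it is not amenable. It is finitely generated, so $\operatorname{Aut}(\Gamma)$ is countable. By simplicity $Z(\Gamma)=1$. Finally, $\Gamma$ has no proper finite-index subgroup, because the normal core of one would be a proper normal subgroup of finite index, nontrivial since $\Gamma$ is infinite.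

The group $G$ now contains no nonabelian free subgroup. If $F$ were one, its intersection with the locally finite group $A\rtimes(C\times Q)$ would be trivial, so $F$ would embed in $\Gamma$ by projection. A proper nonabelian subgroup of $F$ would then map isomorphically onto a proper nonabelian subgroup of $\Gamma$, which does not exist.

**Lemma 3.** Let $1\ne M<\Gamma$ be a proper subgroup. Then $C_\Gamma(M)=C_\Gamma(m)$ for every $1\ne m\in M$. So $C_\Gamma(M)$ takes only countably many values as $M$ varies. It is a nontrivial proper subgroup, and its normalizer in $\Gamma$ is abelian.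

*Proof.* $C_\Gamma(m)$ is proper because $Z(\Gamma)=1$, hence abelian. It contains $M$, which is abelian. So every element of $C_\Gamma(m)$ commutes with $M$, and $C_\Gamma(m)\le C_\Gamma(M)\le C_\Gamma(m)$. It is nontrivial because it contains $M$. By simplicity it is not normal in $\Gamma$, so its normalizer is a proper subgroup, hence abelian. $\blacksquare$

## Two independent invariants for conjugacy inside the locally finite radical

A hypothetical reduction $f$ may take arbitrary subgroups of $G$ as values, not only groups $A_x\times W_y$. We shall see later that, for a.e. argument, its values lie in the kernel $R$ of the projection $G\to\Gamma$. The purpose of this section is to describe $\approx_G$ on subgroups of $R$ by two invariants that vary independently. This is the precise form of the statement that $G$ forgets the coupling.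

**Notation.** Let $\pi:G\to\Gamma$ be the projection and $R=\ker\pi=A\rtimes(C\times Q)$. Here $Q$ centralizes $A$, and $R$ is locally finite, as an extension of locally finite groups. Let $\rho:G\to G/A=\Gamma\times C\times Q$. For $K\in\operatorname{Sg}(G)$ let $B_K=K\cap A$ and $L_K=\pi(K)$. For $B\in\operatorname{Sg}(A)$ let $[B]$ be its $C$-orbit. The space $O=\operatorname{Sg}(A)/C$ is standard Borel because $C$ is finite, and $\Gamma$ acts on it in a Borel way because $\Gamma$ commutes with $C$. Let $M_K=\operatorname{Stab}_\Gamma([B_K])$. If $K\le R$, let $V_K=\rho(K)\le C\times Q$. All these maps are Borel: for instance $\gamma\in L_K$ iff $K$ contains one of the countably many elements of $\pi^{-1}(\gamma)$, and $\gamma\in M_K$ iff $\gamma[B_K]=[B_K]$.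

*Example.* For $K=\theta(x,y)$ we have $B_K=A_x$, $L_K=1$, $V_K=W_y$, and $M_K=\{\gamma\in\Gamma:\gamma x\in Cx\}$, which is trivial for a.e. $x$ by fact 2, because $\gamma x=c'x$ with $\gamma\ne1$ gives $c'^{-1}\gamma x=x$ and $c'^{-1}\gamma\ne1$.

If $g\in G$ has $\rho(g)=(\gamma,c,q)$, then
$$B_{gKg^{-1}}=\gamma cB_K,\quad [B_{gKg^{-1}}]=\gamma[B_K],\quad M_{gKg^{-1}}=\gamma M_K\gamma^{-1},\quad L_{gKg^{-1}}=\gamma L_K\gamma^{-1},\quad V_{gKg^{-1}}=qV_Kq^{-1},\tag{3}$$
the last when $K\le R$. The first holds because $A$ is abelian and normal and $Q$ centralizes $A$; the second and third follow since $\gamma$ commutes with $C$. The fourth is clear. The last holds because $\Gamma$ and $C$ centralize $C\times Q$ in $G/A$. Moreover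
$$L_K\le M_K.\tag{4}$$
Indeed, if $k\in K$ has $\rho(k)=(\gamma,c,q)$, then $k$ normalizes $B_K$, so $\gamma cB_K=B_K$ and $\gamma[B_K]=[B_K]$.

**Lemma 4.** If $K,K'\le R$, $B_K=B_{K'}$ and $V_K=V_{K'}$, then $K$ and $K'$ are conjugate by an element of $A$.

*Proof.* Write $B,V$ for the common values and $V_0=V\cap Q$.

**Step 1: $V_0$ is contained in both groups.** Let $v\in V_0$ and choose $a\in A$ with $av\in K$. Since $a,v$ commute and $a^p=1$, $(av)^p=v^p$. The order of $v$ is prime to $p$, so $v$ is a power of $v^p$, and $v\in K$. Likewise $V_0\le K'$.

**Step 2: one further generator on each side.** $V/V_0$ embeds in $C$, so it is cyclic, of order $d\mid n$ say, generated by the image of some $v=(c,q)\in V$ with $c$ of order $d$. Choose $a,a'\in A$ with $av\in K$, $a'v\in K'$. Then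
$$K=\langle B,V_0,av\rangle,\qquad K'=\langle B,V_0,a'v\rangle,$$
because the right-hand sides are subgroups of $K,K'$ that contain the kernel $B$ of $\rho|K$ and of $\rho|K'$ and map onto $V$ under $\rho$. On $A$, conjugation by $av$ is the action of $c$, so $cB=B$.

**Step 3: the norm of $a-a'$ lies in $B$.** Write $A$ additively and put $N=1+c+\dots+c^{d-1}$. Then $(av)^d=N(a)\,v^d$, and $v^d=(1,q^d)\in V_0\le K$. Hence $N(a)\in K\cap A=B$; similarly $N(a')\in B$. So $u=a-a'$ satisfies $N(u)\in B$.

**Step 4: divide by $d$.** We have $d-N=\sum_{i<d}(1-c^i)=(1-c)\sum_{i<d}(1+c+\dots+c^{i-1})$. As $p\nmid d$, we may write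
$$u=\tfrac1dN(u)+\tfrac1d(d-N)u=\tfrac1dN(u)+w-cw,\qquad w=\tfrac1d\sum_{i<d}(1+c+\dots+c^{i-1})u\in A.$$
Conjugation by $w$ fixes $B$ and $V_0$ elementwise, and it sends $a'v$ to $(a'+w-cw)v=(a+b)v$ with $b=-\frac1dN(u)\in B$. So $wK'w^{-1}=\langle B,V_0,(a+b)v\rangle=\langle B,V_0,av\rangle=K$. $\blacksquare$

*Where $p\nmid n$ matters.* Take $n=p=2$ in the construction, let $\epsilon\in A$ be the indicator function of $(1,0)\in\Delta\times\mathbb N$, and put $B=\{0,\epsilon+s\epsilon\}$. Let $K=\langle\epsilon s\rangle$ and $K'=\langle B,s\rangle$. Since $(\epsilon s)^2=\epsilon+s\epsilon$, $K$ is cyclic of order $4$ with $K\cap A=B$ and $\rho(K)=C$. Also $K'\cong(\mathbb Z/2)^2$ with $K'\cap A=B$ and $\rho(K')=C$. So Lemma 4 fails: $K$ and $K'$ are not even isomorphic.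

**Corollary 5.** For $K,K'\le R$: $K\approx_GK'$ iff $[B_{K'}]\in\Gamma[B_K]$ and $V_{K'}$ is $Q$-conjugate to $V_K$.

*Proof.* The forward direction is (3). Conversely, if $[B_K]=\gamma[B_{K'}]$, then $B_K=\gamma cB_{K'}$ for some $c\in C$. Conjugate $K'$ by $\gamma c\in\Gamma\times C$; by (3), $B_{K'}$ becomes $B_K$ and $V_{K'}$ is unchanged. Then conjugate by an element of $Q$ that carries $V_{K'}$ to $V_K$; by (3) this does not change the first invariant. Now Lemma 4 applies. $\blacksquare$

The two conditions in Corollary 5 use separate group elements, with no relation between them. The plan for Proposition 8 is as follows. If $f$ is a reduction, $\Gamma[B_{f(x,y)}]$ will turn out to depend only on $x$, and the $Q$-class of $V_{f(x,y)}$ only on $y$. Since $(x,y)\mathrel E(sx,y+e)$, the $Q$-class is the same at $y$ and $y+e$. Then $f(x,y)$ and $f(x,y+e)$ have the same invariants, so they are conjugate in $G$, although $(x,y)$ and $(x,y+e)$ are not $E$-related.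

## Equivariance modulo an amenable group

From here on, null sets for a countable group action that preserves the measure class are enlarged to invariant ones, and measurable maps are modified on null sets to be Borel. We use the following convention on choices: if $h,h'$ are Borel maps into a space on which a countable group $\{g_0,g_1,\dots\}$ acts in a Borel way, and $h'(x)$ lies in the orbit of $h(x)$ for all $x$, then taking the first $g_i$ with $g_ih(x)=h'(x)$ gives a Borel choice of group elements. In particular, a Borel map with values in one orbit can be moved to a constant map by a Borel choice of group elements.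

**Lemma 6.** Let $\Lambda$ be a countable amenable group acting in a Borel way on a standard Borel space $Z$, and let $g$ be a Borel map from a $\Gamma$-invariant conull Borel subset of $X$ to $Z$ with $g(\gamma x)\in\Lambda g(x)$ for all $\gamma\in\Gamma$ and a.e. $x$. Then there is one $\Lambda$-orbit containing $g(x)$ for a.e. $x$.

The conclusion is where (T) is used. If $\Gamma$ were $\mathbb Z$, then $\Lambda=\mathbb Z$, $Z=X$ and $g=\mathrm{id}$ would satisfy the hypothesis, but a single orbit is countable, hence null.

*Proof.*

**Step 1: approximate the orbit relation by finite relations.** Enumerate $\Lambda=\{\lambda_k\}_{k\ge1}$, with repetitions if necessary. The normalization of $\sum_k2^{-k}(\lambda_k)_*g_*\mu$ is a quasi-invariant probability measure on $Z$. By (CFW) there are an invariant Borel $Z_0$ with $g(x)\in Z_0$ for a.e. $x$, and increasing finite Borel equivalence relations $F_k$ on $Z_0$ with union the orbit relation. Finite Borel equivalence relations are smooth, so there are Borel $\pi_k:Z_0\to[0,1]$ with $\pi_k(z)=\pi_k(z')\iff z\mathrel{F_k}z'$.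

**Step 2: a spectral gap for sets.** Let $(\Phi,\varepsilon)$ be a Kazhdan pair. By ergodicity, the representation of $\Gamma$ on the space $L^2_0(X)$ of functions of mean $0$ has no nonzero invariant vectors. For measurable $U\subseteq X$ put $\xi=1_U-\mu(U)$. Then $\|\xi\|^2=\mu(U)(1-\mu(U))$ and $\|\gamma\xi-\xi\|^2=\mu(\gamma U\triangle U)$. With $\kappa=\varepsilon^2$ we get
$$\sum_{\gamma\in\Phi}\mu(\gamma U\triangle U)\ge\kappa\,\mu(U)(1-\mu(U)).\tag{5}$$

**Step 3: for large $k$, sets defined through $\pi_kg$ have small or large measure.** Let $U=(\pi_kg)^{-1}(V)$ with $V\subseteq[0,1]$ Borel. If $x\in\gamma U\triangle U$, then exactly one of $\pi_kg(\gamma^{-1}x)$, $\pi_kg(x)$ is in $V$. So, up to null sets,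
$$\gamma U\triangle U\subseteq\{x:(g(x),g(\gamma^{-1}x))\notin F_k\}.$$
The right-hand side does not depend on $V$. Its measure tends to $0$ as $k\to\infty$, because $g(x)$ and $g(\gamma^{-1}x)$ are a.e. in the same $\Lambda$-orbit and the $F_k$ increase to the orbit relation. Since $\Phi$ is finite, (5) gives a $k$ such that $\mu(U)(1-\mu(U))<2/9$, i.e. $\mu(U)\notin[1/3,2/3]$, for all such $U$.

**Step 4: an atom.** Fix this $k$ and let $\eta=(\pi_kg)_*\mu$ and $t_0=\inf\{t\in[0,1]:\eta[0,t]>2/3\}$. Then $\eta[0,t_0]\ge2/3$. For $0\le t<t_0$ we have $\eta[0,t]\le2/3$, hence $\eta[0,t]<1/3$ by Step 3. So $\eta[0,t_0)\le1/3$, and $\eta\{t_0\}>0$. This means that some $F_k$-class has a $g$-preimage of positive measure. The preimage of the $\Lambda$-orbit that contains this class is $\Gamma$-invariant up to null sets and not null, hence conull by ergodicity. $\blacksquare$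

**Lemma 7.** Let $h$ be a Borel map from a $\Gamma$-invariant conull Borel subset of $X$ to $\operatorname{Sg}(G)$ with $h(\gamma x)\approx_Gh(x)$ for all $\gamma\in\Gamma$. Then either $M_{h(x)}=1$ for a.e. $x$, or a single $\approx_G$-class contains $h(x)$ for a.e. $x$.

*Proof.* Hypothesis and conclusion do not change if $h(x)$ is replaced by $g(x)h(x)g(x)^{-1}$ with $g$ a Borel $G$-valued map. By (3), each of the conditions $M_{h(x)}=1$, $M_{h(x)}=\Gamma$, $L_{h(x)}=1$, $L_{h(x)}=\Gamma$ is $\Gamma$-invariant, so each holds a.e. or fails a.e. Suppose $M_{h(x)}\ne1$ a.e. If $M_{h(x)}$ or $L_{h(x)}$ is a.e. nontrivial and proper, we are in Case 1. Otherwise $M_{h(x)}=\Gamma$ a.e., and $L_{h(x)}$ is a.e. $\Gamma$ (Case 2) or a.e. trivial (Case 3).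

**Case 1: $J_x$ is nontrivial and proper a.e., where $J_x=M_{h(x)}$ or $J_x=L_{h(x)}$.** We pin down a centralizer. The map $x\mapsto C_\Gamma(J_x)$ is Borel, and by Lemma 3 it takes countably many values. By (3) its $\Gamma$-conjugacy class is a $\Gamma$-invariant function of $x$, hence a.e. constant. After replacing $h(x)$ by a conjugate under a Borel choice of elements of $\Gamma$, we have $C_\Gamma(J_x)=D$ a.e. for a fixed $D$. If $h(\gamma x)=gh(x)g^{-1}$, then $J_{\gamma x}=\pi(g)J_x\pi(g)^{-1}$, so $\pi(g)\in N_\Gamma(D)$, which is abelian by Lemma 3. So $h(\gamma x)$ lies in the orbit of $h(x)$ under $\Lambda=\pi^{-1}(N_\Gamma(D))$. This group is an extension of the locally finite group $R$ by an abelian group, hence amenable. Lemma 6, for $\Lambda$ acting on $\operatorname{Sg}(G)$ by conjugation, puts $h(x)$ in one $\Lambda$-orbit a.e.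

**Case 2: $M_{h(x)}=\Gamma$ and $L_{h(x)}=\Gamma$ a.e.** Then $G=R\,h(x)$. Writing $g=rk$ with $r\in R$, $k\in h(x)$ gives $gh(x)g^{-1}=rh(x)r^{-1}$. So the $G$-conjugacy class of $h(x)$ is its $R$-conjugacy class, and Lemma 6 applies with $\Lambda=R$.

**Case 3: $M_{h(x)}=\Gamma$ and $L_{h(x)}=1$ a.e.** Here $h(x)\le R$ a.e. If $h(\gamma x)=gh(x)g^{-1}$, then by (3) $[B_{h(\gamma x)}]=\pi(g)[B_{h(x)}]=[B_{h(x)}]$, as $\pi(g)\in M_{h(x)}$. So $[B_{h(x)}]$ is $\Gamma$-invariant, hence a.e. constant. By (3), $V_{h(\gamma x)}$ and $V_{h(x)}$ are $Q$-conjugate, and Lemma 6, for the amenable group $Q$ acting on $\operatorname{Sg}(C\times Q)$, puts $V_{h(x)}$ in one $Q$-orbit a.e. Corollary 5 puts $h(x)$ in one $\approx_G$-class a.e. $\blacksquare$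

## Separation of the variables $x$ and $y$: proof of Proposition 8

Suppose $f:\Omega\to\operatorname{Sg}(G)$ is a Borel map on a conull Borel set $\Omega$ with $z\mathrel Ez'\iff f(z)\approx_Gf(z')$. As $\Pi$ is countable and preserves $\mu\times\nu$, we may replace $\Omega$ by the intersection of its $\Pi$-translates and assume that it is $\Pi$-invariant. Let $Y'=\{y:\Omega_y\text{ is conull in }X\}$. It is Borel, and conull by Fubini. It is $T$-invariant: for $t\in T$ take $\delta\in\Delta$ with $(\delta,t)\in\Pi$; then $\Omega_{y+t}=\delta\Omega_y$. For $y\in Y'$ put $f_y=f(\cdot,y)$ on $\Omega_y$, which is $\Gamma$-invariant since $(\gamma,0)\in\Pi$ for $\gamma\in\Gamma$.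

**Step 1: the values lie in $R$, and the $Q$-class of $V$ depends on $y$ only.** Let $y\in Y'$. As $(\gamma,0)\in\Pi$, we have $f_y(\gamma x)\approx_Gf_y(x)$. The $f_y$-preimage of an $\approx_G$-class lies in a section of one $E$-class, so it is countable, hence null. So
$$f_y\text{ does not map a conull set into a single }\approx_G\text{-class}.\tag{6}$$
By Lemma 7, $M_{f(x,y)}=1$ for a.e. $x$. By (4), $L_{f(x,y)}=1$, i.e. $f(x,y)\le R$, for a.e. $x$.

By (3), $V_{f(\gamma x,y)}$ and $V_{f(x,y)}$ are $Q$-conjugate for a.e. $x$. By Lemma 6 for $Q$ acting on $\operatorname{Sg}(C\times Q)$ there is a unique $Q$-orbit $v(y)$ with $V_{f(x,y)}\in v(y)$ for a.e. $x$. Now $(s,e)\in\Pi$, so $f(sx,y+e)\approx_Gf(x,y)$, and $V_{f(sx,y+e)}$ and $V_{f(x,y)}$ are $Q$-conjugate for a.e. $x$. Since $s$ preserves $\mu$, for a.e. $x$ the former lies in $v(y+e)$ and the latter in $v(y)$. So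
$$v(y+e)=v(y)\qquad(y\in Y').\tag{7}$$

**Step 2: straighten the other invariant for each fixed $y$.** Let $b(x,y)=[B_{f(x,y)}]\in O$ and $O_1=\{o\in O:\operatorname{Stab}_\Gamma(o)=1\}$, a $\Gamma$-invariant set. Fix $y\in Y'$. By Step 1, $b(x,y)\in O_1$ for a.e. $x$. By (3), $b(\gamma x,y)=w_y(\gamma,x)b(x,y)$ for a unique $w_y(\gamma,x)\in\Gamma$, and $w_y$ is a measurable cocycle by uniqueness. By Popa's theorem (recall fact 1) there are a measurable $\psi_y:X\to\Gamma$ and a homomorphism $\varphi_y:\Gamma\to\Gamma$ with $\psi_y(\gamma x)w_y(\gamma,x)\psi_y(x)^{-1}=\varphi_y(\gamma)$. Then $b_y(x):=\psi_y(x)b(x,y)$ satisfies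
$$b_y(\gamma x)=\psi_y(\gamma x)w_y(\gamma,x)b(x,y)=\varphi_y(\gamma)b_y(x)\quad\text{a.e.}$$

*$\varphi_y$ is an automorphism of $\Gamma$.* If $\varphi_y$ is trivial, then $b_y$ is $\Gamma$-invariant, so a.e. constant, and $b(x,y)$ lies a.e. in one $\Gamma$-orbit of $O$. Since also $V_{f(x,y)}\in v(y)$ a.e., Corollary 5 puts $f(x,y)$ in one $\approx_G$-class for a.e. $x$, contradicting (6). So $\varphi_y$ is nontrivial, hence injective by simplicity. Its image is nonabelian, hence not a proper subgroup.

Next we normalize, so that the straightened map becomes canonical. Fix a set $\mathcal A\subset\operatorname{Aut}(\Gamma)$ of representatives of the cosets $\operatorname{Inn}(\Gamma)\alpha$; it is countable. Let $L^0=L^0(X,\mu;O)$ be the space of measurable maps $X\to O$ modulo null sets. We claim that for $y\in Y'$ there is exactly one pair $(\alpha_y,\beta_y)\in\mathcal A\times L^0$ such that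
$$\beta_y(x)\in\Gamma b(x,y)\ \text{ and }\ \beta_y(\gamma x)=\alpha_y(\gamma)\beta_y(x)\quad\text{for all }\gamma\in\Gamma\text{ and a.e. }x.\tag{8}$$

*Existence.* Write $\varphi_y=\mathrm{Ad}(u)\circ\alpha$ with $u\in\Gamma$, $\alpha\in\mathcal A$, where $\mathrm{Ad}(u)(\gamma)=u\gamma u^{-1}$, and put $\beta=u^{-1}b_y$. Then $\beta(\gamma x)=u^{-1}u\alpha(\gamma)u^{-1}b_y(x)=\alpha(\gamma)\beta(x)$.

*Uniqueness.* Let $(\alpha,\beta),(\alpha',\beta')$ both satisfy (8). Both $\beta,\beta'$ take values in $O_1$ a.e. and lie in the same $\Gamma$-orbit $\Gamma b(x,y)$, so $\beta'(x)=\tau(x)\beta(x)$ for a unique measurable $\tau:X\to\Gamma$. Computing $\beta'(\gamma x)$ in two ways gives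
$$\tau(\gamma x)\alpha(\gamma)\beta(x)=\beta'(\gamma x)=\alpha'(\gamma)\tau(x)\beta(x),\qquad\text{so}\qquad\tau(\gamma x)=\alpha'(\gamma)\tau(x)\alpha(\gamma)^{-1}.$$
So $\tau$ is equivariant for the action $\gamma\cdot u=\alpha'(\gamma)u\alpha(\gamma)^{-1}$ of $\Gamma$ on the countable set $\Gamma$. By ergodicity $\tau_*\mu$ is an invariant probability measure supported on a single orbit, on which all points have the same mass, so the orbit is finite. Since $\Gamma$ has no proper finite-index subgroup, the orbit is a point: $\tau=u$ a.e., and $\alpha'=\mathrm{Ad}(u)\circ\alpha$. As $\alpha,\alpha'\in\mathcal A$ represent the same coset, $\alpha=\alpha'$. Then $u$ centralizes $\alpha(\Gamma)=\Gamma$, so $u=1$ and $\beta'=\beta$.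

**Step 3: the straightened map does not depend on $y$.** If $t\in T^+$, then $(1,t)\in\Pi$. So $\Omega_{y+t}=\Omega_y$ and $f(x,y+t)\approx_Gf(x,y)$, hence $\Gamma b(x,y+t)=\Gamma b(x,y)$ by (3). Condition (8) depends on $y$ only through the sets $\Gamma b(x,y)$, so by uniqueness $(\alpha_{y+t},\beta_{y+t})=(\alpha_y,\beta_y)$. To use the ergodicity of $T^+$ we must know that $y\mapsto(\alpha_y,\beta_y)$ is a Borel map $Y'\to\mathcal A\times L^0$.

Fix a compatible Polish topology on $O$ with a bounded complete metric $d$. Then $L^0$ is a Polish space under $\int d(\beta,\beta')\,d\mu$, and convergence in it is convergence in measure. We check three points.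

1. *For Borel $U\subseteq X$, $W\subseteq O$, the function $\beta\mapsto\mu(U\cap\beta^{-1}(W))$ is Borel on $L^0$.* For $W$ open it is lower semicontinuous: if $\beta_m\to\beta$, every subsequence has a further subsequence that converges a.e., and along it $1_{\beta^{-1}(W)}\le\liminf1_{\beta_m^{-1}(W)}$ a.e., so Fatou's lemma applies. For fixed $U$, the $W$ for which the function is Borel form a $\lambda$-system, since the complement of $W$ gives $\mu(U)-\mu(U\cap\beta^{-1}(W))$ and countable disjoint unions give sums. The open sets form a $\pi$-system, so all Borel $W$ are covered. Letting $U,W$ range over countable algebras generating the Borel sets, we get countably many Borel functions that separate the points of $L^0$, so they generate its Borel $\sigma$-algebra.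
2. *The second condition in (8) defines a Borel subset of $\mathcal A\times L^0$.* It says that $\beta\circ\gamma=\alpha(\gamma)\cdot\beta$ in $L^0$ for each of the countably many $\gamma$. The map $\beta\mapsto\beta\circ\gamma$ is an isometry. The map $\beta\mapsto\alpha(\gamma)\cdot\beta$ is Borel, because $\mu\big(U\cap(\alpha(\gamma)\beta)^{-1}(W)\big)=\mu\big(U\cap\beta^{-1}(\alpha(\gamma)^{-1}W)\big)$ is a Borel function of $\beta$ and such functions generate, by point 1. The set where two Borel maps into a Polish space agree is Borel.
3. *The first condition in (8) defines a Borel set of pairs $(y,\beta)$.* For Borel $D\subseteq X\times Y\times O$, the function $(y,\beta)\mapsto\int1_D(x,y,\beta(x))\,d\mu(x)$ is Borel: for $D=U\times V\times W$ it is $1_V(y)\,\mu(U\cap\beta^{-1}(W))$, which is Borel by point 1, and the general case follows by the $\pi$–$\lambda$ theorem. Apply this to $D=\{(x,y,o):(x,y)\in\Omega,\ o\in\Gamma b(x,y)\}$, which is a countable union of graphs of Borel functions. The first condition in (8) says that the integral equals $1$.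

By points 2 and 3, the graph of $y\mapsto(\alpha_y,\beta_y)$ is Borel. A map between standard Borel spaces with Borel graph is Borel.

The map is $T^+$-invariant and $T^+$ acts ergodically on $(Y,\nu)$ by fact 3. So there is $\beta\in L^0$ with $\beta_y=\beta$ for all $y$ in a conull Borel set $Y''\subseteq Y'$. Thus for $y\in Y''$, $b(x,y)\in\Gamma\beta(x)$ for a.e. $x$.

**Step 4: two points that $E$ separates and $f$ identifies.** Translation by $e$ preserves $\nu$, so we can choose $y$ with $y,y+e\in Y''$. For a.e. $x$ the groups $K=f(x,y)$ and $K'=f(x,y+e)$ are defined and lie in $R$. By Step 3, $[B_K]$ and $[B_{K'}]$ lie in the same $\Gamma$-orbit $\Gamma\beta(x)$. By (7), $V_K$ and $V_{K'}$ lie in the same $Q$-orbit $v(y)=v(y+e)$. By Corollary 5, $f(x,y)\approx_Gf(x,y+e)$ for a.e. $x$. As $f$ is a reduction, $(x,y)\mathrel E(x,y+e)$ for a.e. $x$. So there is $(\delta,t)\in\Pi$ with $\delta x=x$ and $y+t=y+e$. Then $t=e$ and $c(\delta)=s^{|e|}=s\ne1$, so $\delta\ne1$. But by fact 2, for a.e. $x$ no $\delta\ne1$ in $\Delta$ fixes $x$. This contradiction proves Proposition 8, and with it Theorem A. $\blacksquare$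

For $n=2$ this gives infinite countable groups $H\lhd G$ with $[G:H]=2$, the smallest index possible for a proper subgroup, such that $\approx_H$ has uncountably many classes and $\approx_H\not\le_B\approx_G$. So the answer to the question is yes.
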